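
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\numberwithin{equation}{section}

\title{The eight-sided square knot has more than one geometric shape}


\begin{abstract}
The geometric shape number $\mathfrak{gs}(K,n)$ counts the connected components of the space of $n$-sided polygonal representations of a knot $K$, taken up to rigid motion and relabeling of the vertices. It has been asked whether it equals $1$ for every $K$ when $n$ is the polygon index (stick number) of $K$. We show that it does not. The square knot $K$ has polygon index $8$, and $\mathfrak{gs}(K,8)\ge 2$: there is an octagon representing $K$ that cannot be deformed to its mirror image, under any relabeling of the vertices, although $K$ is amphichiral. The two octagons are separated by an explicit invariant, built from the signs of determinants that measure how the lines through pairs of edges pass each other. These signs are rigid because an octagon of bridge number three has to zigzag almost as much as an octagon can, in every direction.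
\end{abstract}


\section{The question and the answer}

\subsection{Polygonal knots and their shapes}
An \emph{$n$-sided polygonal knot} is an ordered $n$-tuple $(v_1,\dots,v_n)$ of points of $\mathbb R^3$ whose segments $[v_1,v_2],\dots,[v_{n-1},v_n],[v_n,v_1]$ form a simple closed curve: consecutive segments meet only in their common endpoint, and non-consecutive segments are disjoint. Let $\mathcal Geo^{(n)}\subset\mathbb R^{3n}$ be the space of all of them, with the subspace topology. The group $\mathbb R^3\rtimes SO(3)$ of orientation-preserving rigid motions acts on it on the right, moving all vertices simultaneously. The dihedral group $\mathbb D_n$ acts on the left, relabeling the vertices by cyclic shifts and reversal of the order.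

A \emph{knot} $K$ is an unoriented knot type in $\mathbb R^3$, taken up to orientation-preserving homeomorphisms of $\mathbb R^3$; thus $K$ and its mirror image $\overline K$ are different knots unless they happen to be isotopic, in which case $K$ is \emph{amphichiral}. An \emph{$n$-sided polygonal representation} of $K$ is an element of $\mathcal Geo^{(n)}$ whose underlying curve has type $K$; we also say that the polygon \emph{has type} $K$. The \emph{$n$-th geometric shape number} $\mathfrak{gs}(K,n)$ is the number of connected components of
\[
\mathbb D_n\backslash\mathcal Geo^{(n)}/\mathbb R^3\rtimes SO(3)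
\]
that consist of representations of $K$. The \emph{polygon index} (stick number) $\mathfrak p(K)$ is the least number of segments in a polygonal representation of $K$, and a $\mathfrak p(K)$-sided representation is called \emph{economical}.

So $\mathfrak{gs}(K,n)$ counts the shapes that $K$ can take when built from $n$ straight sticks, if two shapes count as the same whenever one can be carried to the other through embedded $n$-gons, up to rigid motion and renaming of the vertices. With as few sticks as possible there is little room, and one may hope that the shape is unique. For the unknot, $\mathfrak p=3$, and uniqueness holds because the space of pairs of linearly independent vectors in $\mathbb R^3$ is connected. For the two trefoils $\mathfrak p=6$, and for the figure-eight knot $\mathfrak p=7$; it is known that $\mathfrak{gs}(K,\mathfrak p(K))=1$ for these knots too.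

\begin{question}[\cite{GS}]
Is $\mathfrak{gs}(K,\mathfrak p(K))=1$ for every knot $K$?
\end{question}

An amphichiral knot puts this to a test. If $P$ is an economical representation of such a knot, then so is its mirror image $P^*$, and uniqueness requires a deformation from $P$ to some relabeling of $P^*$. For the figure-eight knot, which is amphichiral, such a deformation exists by the value just quoted. We show that for the square knot it need not exist. Let $R$ and $L$ denote the right-handed and the left-handed trefoil. The \emph{square knot} is $R\# L$; its mirror image is $L\# R$, the same knot.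

\begin{theorem}\label{thm:main}
Let $K$ be the square knot. Then $\mathfrak p(K)=8$. There is an $8$-sided polygonal representation $P$ of $K$ such that $P$ and its mirror image $P^*$, which also represents $K$, lie in different connected components of $\mathbb D_8\backslash\mathcal Geo^{(8)}/\mathbb R^3\rtimes SO(3)$. Hence $\mathfrak{gs}(K,\mathfrak p(K))\ge2$, and the answer to the question is negative.
\end{theorem}

\subsection{The idea}
During a deformation no two edges may pass through each other. For two edges, passing is recorded by a determinant $D_{ij}$, which vanishes when the \emph{lines} through edges $i$ and $j$ meet. In general this tells us little, since two lines may meet away from the edges, and then the sign of $D_{ij}$ changes harmlessly. The point is to find polygons so constrained that certain pairs of lines cannot meet at all as long as the polygon is embedded and keeps its knot type. Then the sign of $D_{ij}$ is an invariant.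

The constraint comes from the bridge number. A $2m$-gon has at most $m$ local maxima in any generic direction. If its knot type forces at least $m-1$ local maxima in \emph{every} generic direction, then the alternating edge vectors $f_i=(-1)^ie_i$ are in a very special position: all determinants $\det(f_i,f_j,f_k)$ with $i<j<k$ have the same sign $\varepsilon$. The trefoils with $m=3$ and the square knot with $m=4$ satisfy this.

Section~\ref{sec:hexagon} shows the phenomenon on a family of hexagons, where everything can be computed by hand. Section~\ref{sec:positivity} proves the positivity statement, and Section~\ref{sec:walls} deduces that certain lines cannot meet, because they could meet only in a common point of the edges themselves; for trefoil hexagons this covers all pairs of non-adjacent edges. For octagons a new kind of pair appears, that of opposite edges. It is treated in Section~\ref{sec:opposite}: if the lines through two opposite edges met, the octagon could be cut into two trefoil hexagons, and these would have the same handedness. Section~\ref{sec:invariant} assembles the surviving signs into an invariant $\Lambda$ which changes sign under reflection, and Section~\ref{sec:octagon}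 exhibits a square-knot octagon with $\Lambda=-4$.

\section{Tools}

\subsection{Facts about knots}
The \emph{bridge number} $b(J)$ of a knot $J$ is the minimum, over all representatives of $J$, of the number of local maxima of a linear height function. Thus a polygon of type $J$ has at least $b(J)$ local maxima in every direction that is orthogonal to none of its edges. The unknot has bridge number $1$, and $b(R)=b(L)=2$. We use the following facts.
\begin{itemize}
\item[(F1)] (Schubert) Knots factor uniquely into prime knots, and $b(K_1\#K_2)=b(K_1)+b(K_2)-1$.
\item[(F2)] $R$ and $L$ are distinct, prime and invertible. Because of invertibility, no orientations need to be specified in connected sums of trefoils.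
\item[(F3)] If a plane $\Pi$ meets a knot transversally in exactly two points $Y,Y'$, then the knot is $K_+\#K_-$, where $K_\pm$ is the part of the knot in the closed half-space on the $\pm$ side of $\Pi$, closed by the segment $[Y,Y']$. This is the definition of the connected sum by means of the decomposing sphere $\Pi\cup\{\infty\}$.
\item[(F4)] $\mathcal Geo^{(n)}$ is open in $\mathbb R^{3n}$, and the knot type is locally constant on it.
\item[(F5)] $\mathfrak{gs}(R,6)=\mathfrak{gs}(L,6)=1$.
\end{itemize}
By (F1), the square knot has $b(R\#L)=2+2-1=3$.

\subsection{Edges and lines}\label{ssec:lines}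
Let $n=2m$ be even and take indices in $\mathbb Z/n$, so that the parity of an index makes sense. For a polygon $(v_1,\dots,v_n)$ put
\[
e_i=v_{i+1}-v_i,\qquad f_i=(-1)^ie_i ,\qquad D_{ij}=\det(e_i,e_j,q-p)\quad(i\ne j),
\]
where $p$ is any point of \emph{line} $i$, the line through \emph{edge} $i=[v_i,v_{i+1}]$, and $q$ is any point of line $j$. Moving $p$ or $q$ along its line adds a multiple of $e_i$ or $e_j$ to $q-p$, so $D_{ij}$ is well defined; and $D_{ij}=D_{ji}$, since exchanging the roles changes two signs. If lines $i$ and $j$ meet, then $D_{ij}=0$. Conversely, if $D_{ij}=0$ and $e_i,e_j$ are independent, then the two lines are coplanar and not parallel, so they meet.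

A triple of indices is \emph{cyclically ordered} if it is a cyclic rotation of some $(i,j,k)$ with representatives $1\le i<j<k\le n$. Two relabelings of a polygon will be used. Primes denote the quantities of the new polygon.
\begin{equation}\label{eq:ops}
\begin{aligned}
&\text{shift } v'_i=v_{i+1}: && f'_i=-f_{i+1}, && D'_{ij}=D_{i+1,j+1};\\
&\text{reversal } v'_i=v_{-i}: && f'_i=f_{-i-1}, && D'_{ij}=D_{-i-1,-j-1}.
\end{aligned}
\end{equation}
For the reversal, note that $e'_i=v_{-i-1}-v_{-i}=-e_{-i-1}$. The sign of $e$ enters $D$ twice, and $f'_i=(-1)^{i+1}e_{-i-1}=f_{-i-1}$. Under a reflection of $\mathbb R^3$, all $\det(f_i,f_j,f_k)$ and all $D_{ij}$ change sign.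

Our examples zigzag between the heights $1$ and $-1$, and for them $D_{k,k+3}$ is easy to compute. Suppose that $v_k,v_{k+1},v_{k+3},v_{k+4}$ have horizontal parts $A,B,C,E\in\mathbb R^2$ and heights $s,-s,-s,s$. Put $w=v_{k+3}-v_k$. Then $e_k-w=v_{k+1}-v_{k+3}=(B-C,0)$ and $e_{k+3}+w=v_{k+4}-v_k=(E-A,0)$ are horizontal, and $w$ has height $-2s$. Hence
\begin{equation}\label{eq:zigzag}
D_{k,k+3}=\det(e_k,e_{k+3},w)=\det(e_k-w,\,e_{k+3}+w,\,w)=-2s\,(B-C)\times(E-A),
\end{equation}
where $(x_1,y_1)\times(x_2,y_2)=x_1y_2-y_1x_2$.

\subsection{Closed braids around the vertical axis}\label{ssec:braids}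
Let $(r,\theta,z)$ be cylindrical coordinates. Consider a closed polygon that avoids the $z$-axis and along which $\theta$ increases strictly, by $2\pi d$ in total. It meets every half-plane $\theta=\mathrm{const}$ in $d$ points, called strands. If it is embedded, it is a loop of configurations of $d$ points in the half-plane $\{(r,z):r>0\}$, that is, a closed $d$-braid. We read it off from its projection to $(\theta,z)$, listing the crossings in the order of increasing $\theta$; in our examples there are finitely many crossings, they lie at different angles, and at each of them exactly two strands exchange their heights. If these are the $j$-th and the $(j+1)$-st strand from below, we write $\sigma_j$ if the ascending strand passes at the larger radius, and $\sigma_j^{-1}$ if it passes at the smaller one. These half twists generate the braid group, with $\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2$ (this relation holds whichever half twist is called positive). The word is defined up to cyclic rotation, and the knot type depends only on its conjugacy class. The closures of the $2$-braids $\sigma_1^3$ and $\sigma_1^{-3}$ are the two trefoils; which one is which does not matter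 for us.

\begin{lemma}[Crossing rule]\label{lem:crossing}
Suppose that $\theta$ increases strictly along edges $i$ and $j$, that $z$ is strictly increasing on one of them and strictly decreasing on the other, and that they have points $p,q$ with the same $(\theta,z)$ and different radii. Then the exponent of this crossing is $\operatorname{sgn}D_{ij}$.
\end{lemma}

\begin{proof}
Let $p$ lie on edge $i$ and $q$ on edge $j$, and let $\hat r,\hat\theta,\hat z$ be the positively oriented orthonormal frame at the common angle $\theta$. Then $q-p=\delta\hat r$ with $\delta=r_q-r_p$. Write $e=e_i$, $e'=e_j$, with components with respect to this frame. Then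
\[
D_{ij}=\delta\det(e,e',\hat r)=\delta\,(e_\theta e'_z-e_ze'_\theta).
\]
Here $e_\theta,e'_\theta>0$: along an edge the quantity $r\,e_\theta$ is the horizontal cross product of position and direction, which is constant, and it is positive because $\theta$ increases. If edge $j$ ascends, then $e'_z>0>e_z$ and the bracket is positive; if edge $i$ ascends, the bracket is negative. In both cases $\operatorname{sgn}D_{ij}=\operatorname{sgn}(r_{\text{ascending}}-r_{\text{descending}})$.
\end{proof}

\begin{lemma}\label{lem:closure}
The closure of the $3$-braid $\sigma_2^3\sigma_1^{-3}$ is the square knot.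
\end{lemma}

\begin{proof}
The idea is to separate the two halves of the braid by a surface that passes above the two lower strands while these are twisted, and below the two upper strands while those are twisted.

Realize the closed braid in $\{r\ge1\}$ so that for $\theta$ near $0$ and near $\pi$ the strands are at the constant heights $1,2,3$. For $0<\theta<\pi$ the word $\sigma_1^{-3}$ is performed by the two lower strands below height $5/2$, with the third strand at height $3$. For $\pi<\theta<2\pi$ the word $\sigma_2^3$ is performed by the two upper strands above height $3/2$, with the first strand at height $1$. Choose a continuous $2\pi$-periodic function $\zeta$ with values in $[3/2,5/2]$ that equals $5/2$ on $(0,\pi)$ and $3/2$ on $(\pi,2\pi)$, except very close to $0$ and $\pi$, where it passes strictly monotonically from one value to the other. The graph of the function $\min(r,1)\,\zeta(\theta)$ over the horizontal plane is carried to that plane by a vertical shear of $\mathbb R^3$. On $\{r\ge1\}$ the graph is $z=\zeta(\theta)$. So it meets the knot in two points, both on the middle strand, near $\theta=0$ and $\theta=\pi$, and the knot passes from one side to the other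 there.

After the shear, (F3) applies. As closing arc we may take any arc in the graph joining the two points, since in a plane such an arc can be moved to the straight segment with its endpoints fixed. Below the graph we have the two lower strands over $(0,\pi)$ and the lowest one over $(\pi,2\pi)$. Closed by an arc of the graph in $\{r\ge1\}$ over $(\pi,2\pi)$, which acts as a second strand above the lowest one, they form the closed $2$-braid $\sigma_1^{-3}$. Above the graph we obtain in the same way, with the closing arc over $(0,\pi)$, the closure of the third power of the generator of the $2$-braid group. These two are trefoils of opposite handedness.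
\end{proof}

\section{The smallest case: a family of hexagons}\label{sec:hexagon}

For $|\tau|<\pi/12$ let $H_\tau=(v_1,\dots,v_6)$, where $v_k$ has cylindrical coordinates
\[
r=1,\qquad \theta=\alpha_k+(-1)^k\tau\ \text{ with }\ \alpha_k=\tfrac{2\pi k}3,\qquad z=(-1)^k\qquad(k\in\mathbb Z/6).
\]
The hexagon goes twice around the axis and zigzags between the heights $1$ and $-1$.

At $\tau=0$ the points $v_k,v_{k+4},v_{k+1},v_{k+3}$ are, in this cyclic order, the vertices of a vertical rectangle whose diagonals are the edges $k$ and $k+3$. So each pair of opposite edges of $H_0$ meets in a point. What happens when $\tau$ moves away from $0$ is described by the determinants $D_{k,k+3}$. Put $\sigma=(-1)^k$ and $\omega=e^{2\pi i/3}$, write horizontal vectors as complex numbers, and rotate by $-\alpha_k$. The four horizontal parts in \eqref{eq:zigzag} are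
\[
A=e^{i\sigma\tau},\qquad B=\omega e^{-i\sigma\tau},\qquad C=e^{-i\sigma\tau},\qquad E=\omega e^{i\sigma\tau},
\]
and $s=\sigma$. So $B-C=e^{-i\sigma\tau}(\omega-1)$ and $E-A=e^{i\sigma\tau}(\omega-1)$, hence $(B-C)\times(E-A)=|\omega-1|^2\sin(2\sigma\tau)=3\sigma\sin2\tau$, and
\begin{equation}\label{eq:hexD}
D_{k,k+3}=-6\sin2\tau\qquad\text{for every }k.
\end{equation}

\begin{proposition}\label{prop:hexagon}
For $0<\tau<\pi/12$ the hexagon $H_\tau$ is embedded and is a trefoil. Up to a shift and a rotation, $H_{-\tau}$ is its mirror image.
\end{proposition}

\begin{proof}
Reflecting in $z=0$, shifting by one, and rotating by $-2\pi/3$ turns $H_\tau$ into the hexagon whose $k$-th vertex has angle $\alpha_k-(-1)^k\tau$ and height $(-1)^k$. This is $H_{-\tau}$.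

Let $0<\tau<\pi/12$. Along edge $k$ the angle increases strictly by $2\pi/3-2\sigma\tau\in(0,\pi)$, and the height runs strictly monotonically from $\sigma$ to $-\sigma$. The total angle is $4\pi$, so $H_\tau$ winds monotonically twice around the axis. We project to $(\theta,z)$. Modulo $2\pi$, edge $k$ lies over the interval $[\alpha_k+\sigma\tau,\ \alpha_k+\tfrac{2\pi}3-\sigma\tau]$. We go through all pairs of edges.
\begin{itemize}
\item Two even (descending) edges: the intervals are $\alpha+[\tau,\tfrac{2\pi}3-\tau]$ with $\alpha\in\{0,\tfrac{2\pi}3,\tfrac{4\pi}3\}$, and are disjoint.
\item Two odd (ascending) edges: the intervals are $\alpha+[-\tau,\tfrac{2\pi}3+\tau]$ with the same values of $\alpha$. Two of them overlap in an interval of length $2\tau$, which is the first part of one and the last part of the other. Since the two endpoints of an edge have the same radius, the edge reaches $z=0$ at the middle of its interval; and $2\tau$ is less than half the length $\tfrac{2\pi}3+2\tau$. So over the overlap one edge has $z<0$ and the other $z>0$.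
\item Edges $k$ and $k+3$, $k$ even: since $\alpha_{k+3}\equiv\alpha_k$, the interval of edge $k$ lies in the interior of that of edge $k+3$. Over it edge $k$ descends from $1$ to $-1$, while edge $k+3$ ascends with heights in $(-1,1)$. They cross exactly once, at interior points of both.
\item Edges $k$ and $k+1$: one interval ends where the other begins, and they have no other common angle because their lengths add up to $\tfrac{4\pi}3<2\pi$. The edges share only the vertex $v_{k+1}$.
\end{itemize}
At the three crossings the radii differ, because equal radii would mean that edges $k,k+3$ meet, and then $D_{k,k+3}=0$, contrary to \eqref{eq:hexD}. Hence $H_\tau$ is embedded and is a closed $2$-braid with three crossings. By Lemma~\ref{lem:crossing} and \eqref{eq:hexD} all three exponents are $-1$. The knot is the closure of $\sigma_1^{-3}$, a trefoil.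
\end{proof}

Three features of this family carry the whole proof. First, at $\tau=0$ the vector $f_k=(-1)^ke_k$ has height $-2$ and horizontal part $(-1)^k\omega^k(\omega-1)=e^{-i\pi k/3}(\omega-1)$. So $f_1,\dots,f_6$ are the lateral edges of a regular hexagonal pyramid, in cyclic order, and all $\det(f_i,f_j,f_k)$ with $i<j<k$ have the same sign. Second, the lines $k$ and $k+3$ meet only when the \emph{edges} meet, that is, when the hexagon stops being embedded. Third, the signs of the $D_{k,k+3}$ distinguish the two mirror images. The next two sections show that these features are not special to this family: they hold for all trefoil hexagons, and the first holds also for all octagons of bridge number at least three.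

\section{Positivity}\label{sec:positivity}

\begin{lemma}\label{lem:positivity}
Let $m\ge3$, $n=2m$, and let $P\in\mathcal Geo^{(n)}$ have a knot type $J$ with $b(J)\ge m-1$. Then all $\det(f_i,f_j,f_k)$ with $1\le i<j<k\le n$ are nonzero and have the same sign $\varepsilon=\varepsilon(P)$.
\end{lemma}

Since $\det$ is invariant under cyclic permutations, $\operatorname{sgn}\det(f_i,f_j,f_k)=\varepsilon$ for every cyclically ordered triple. Some hypothesis of this kind is needed: for a planar polygon all these determinants vanish.

\begin{proof}
\emph{Step 1: sign changes.} Let $u$ be a vector with $\langle u,e_i\rangle\ne0$ for all $i$. The number of local maxima of $\langle u,\cdot\rangle$ on $P$ is half the number of cyclic sign changes of the sequence $(\langle u,e_i\rangle)_i$, and it is at least $b(J)\ge m-1$. So this sequence has at least $2m-2$ sign changes among its $2m$ cyclic positions. As $n$ is even, at each cyclic position the sequence $(\langle u,f_i\rangle)_i$ changes sign exactly when $(\langle u,e_i\rangle)_i$ does not. Hence $(\langle u,f_i\rangle)_i$ has \emph{at most two} cyclic sign changes.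

\emph{Step 2: the case in which no determinant vanishes at $P$.} Let $i<j<k<l$ and write $|ijk|=\det(f_i,f_j,f_k)$. Up to scale there is one linear relation $\alpha_if_i+\alpha_jf_j+\alpha_kf_k+\alpha_lf_l=0$, and by Cramer's rule
\[
(\alpha_i,\alpha_j,\alpha_k,\alpha_l)=(|jkl|,\,-|ikl|,\,|ijl|,\,-|ijk|),
\]
with all entries nonzero. The image of $u\mapsto(\langle u,f_i\rangle,\langle u,f_j\rangle,\langle u,f_k\rangle,\langle u,f_l\rangle)$ is three-dimensional, so it is the whole hyperplane $\sum_t\alpha_tx_t=0$. Suppose that the signs of the $\alpha_t$ do not alternate. Then for $x$ with sign pattern $(+,-,+,-)$ the products $\alpha_tx_t$ do not all have the same sign, and the magnitudes of the $x_t$ can be chosen so that $\sum_t\alpha_tx_t=0$. So some $u$ produces the pattern $(+,-,+,-)$ at $i,j,k,l$. After a small change of $u$ all $\langle u,e_t\rangle$ are nonzero, and the sequence $(\langle u,f_t\rangle)_t$ has at least four cyclic sign changes, contrary to Step~1. Thus the $\alpha_t$ alternate, which says that $|jkl|,|ikl|,|ijl|,|ijk|$ have the same sign. Any two triples of indices are joined by a chain in which consecutive triples have two common elements and hence lie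 in a common $4$-element set. So all determinants have the same sign.

\emph{Step 3: the general case.} Suppose that $g=\det(f_i,f_j,f_k)$ vanishes at $P$. We want to move $P$ slightly so that $g$ takes either sign, while another determinant keeps its sign.

Regard $g$ as a polynomial in the coordinates of the vertices. It is not identically zero, because any three of the $n\ge 6$ edge vectors can be prescribed. It is affine in each vertex $v_a$ separately: $v_a$ occurs only in $e_{a-1}$ and $e_a$, and if both occur in $g$, the part quadratic in $v_a$ is a multiple of $\det(v_a,v_a,\cdot)=0$. So $g$ is a nonzero harmonic polynomial with $g(P)=0$. By the mean value property it takes both signs in every neighborhood of $P$.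

Some $h=\det(f_a,f_b,f_c)$ is nonzero at $P$. Otherwise all edges would be parallel to one plane, $P$ would be a planar simple closed curve, and $b(J)=1<m-1$. Take a neighborhood of $P$ in $\mathcal Geo^{(n)}$ on which the knot type is $J$ and $h$ has constant sign. Polygons for which no determinant vanishes are dense, so this neighborhood contains such polygons with $g>0$ and others with $g<0$. By Step~2 the sign of $h$ agrees with that of $g$ in both cases, a contradiction. So no determinant vanishes at $P$, and Step~2 applies.
\end{proof}

The same count of sign changes bounds the polygon index from below.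

\begin{lemma}\label{lem:seven}
A knot that has a polygonal representation with at most seven edges has bridge number at most $2$. Hence $\mathfrak p(J)\ge8$ whenever $b(J)\ge3$.
\end{lemma}

\begin{proof}
Subdividing edges and moving the vertices slightly, we obtain a heptagon of the same type with $e_1,e_2,e_3$ independent. Choose $u$ with $\langle u,e_1\rangle,\langle u,e_2\rangle,\langle u,e_3\rangle>0$ and all other $\langle u,e_i\rangle\ne0$. Of the seven cyclic positions at least two are not sign changes of $(\langle u,e_i\rangle)_i$. The number of sign changes is even, so it is at most $4$, and there are at most two local maxima.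
\end{proof}

\section{Lines that cannot meet}\label{sec:walls}

Throughout this section, $P$ is a polygon as in Lemma~\ref{lem:positivity}, with $n=6$ or $n=8$, and $\varepsilon=\varepsilon(P)$. Which $D_{ij}$ can vanish? Adjacent lines always meet. Lines at distance two never do, and the sign of their determinant is known.

\begin{lemma}\label{lem:two}
$\operatorname{sgn}D_{i,i+2}=(-1)^i\varepsilon$ for all $i$.
\end{lemma}

\begin{proof}
With $p=v_i$ and $q=v_{i+2}$,
\[
D_{i,i+2}=\det(e_i,e_{i+2},e_i+e_{i+1})=-\det(e_i,e_{i+1},e_{i+2})=-(-1)^{3i+3}\det(f_i,f_{i+1},f_{i+2}).\qedhere
\]
\end{proof}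

Next come lines at distance three. If they meet in a point $X$, we have to know where $X$ lies on the two lines. This can be read off from the determinants of each line with the two neighbors of the other.

\begin{lemma}\label{lem:three}
Let $j=i+3$ and assume
\begin{equation}\label{eq:star}
\operatorname{sgn}D_{i-1,j}=(-1)^j\varepsilon,\qquad \operatorname{sgn}D_{i,j+1}=(-1)^i\varepsilon .
\end{equation}
Then $D_{ij}\ne0$. If $n=6$, condition \eqref{eq:star} holds automatically.
\end{lemma}

\begin{proof}
Suppose $D_{ij}=0$. By Lemma~\ref{lem:positivity}, $e_i$ and $e_j$ are independent, so the lines meet in a point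
\[
X=v_{i+1}-a\,e_i=v_j+b\,e_j .
\]
The point $X$ is interior to edge $i$ exactly when $0<a<1$, and to edge $j$ exactly when $0<b<1$. Using $X$ as the point on line $j$ in the first two computations, and as the point on line $i$ in the last two, we get
\begin{align*}
D_{i-1,j}&=\det(e_{i-1},e_j,X-v_i)=-(1-a)\det(e_{i-1},e_i,e_j), &&\text{sign }\operatorname{sgn}(1-a)\,(-1)^j\varepsilon;\\
D_{i+1,j}&=\det(e_{i+1},e_j,X-v_{i+1})=-a\det(e_i,e_{i+1},e_j), &&\text{sign }\operatorname{sgn}(a)\,(-1)^j\varepsilon;\\
D_{i,j+1}&=\det(e_i,e_{j+1},v_{j+1}-X)=-(1-b)\det(e_i,e_j,e_{j+1}), &&\text{sign }\operatorname{sgn}(1-b)\,(-1)^i\varepsilon;\\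
D_{i,j-1}&=\det(e_i,e_{j-1},v_j-X)=-b\det(e_i,e_{j-1},e_j), &&\text{sign }\operatorname{sgn}(b)\,(-1)^i\varepsilon.
\end{align*}
The signs come from Lemma~\ref{lem:positivity}: each triple on the right is cyclically ordered, and it contains two consecutive indices, which contribute $-1$ when the $e$'s are replaced by $f$'s.

By \eqref{eq:star}, $a<1$ and $b<1$. By Lemma~\ref{lem:two}, $D_{i+1,j}=D_{i+1,i+3}$ has sign $(-1)^{i+1}\varepsilon=(-1)^j\varepsilon$, so $a>0$; and $D_{i,j-1}=D_{i,i+2}$ has sign $(-1)^i\varepsilon$, so $b>0$. Thus $X$ lies on both of the non-adjacent edges $i$ and $j$, and $P$ is not embedded. This contradiction proves $D_{ij}\ne0$.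

Let $n=6$. Then $i-1=j+2$ and $i=(j+1)+2$, so both determinants in \eqref{eq:star} belong to lines at distance two. Lemma~\ref{lem:two} gives $\operatorname{sgn}D_{j,j+2}=(-1)^j\varepsilon$ and $\operatorname{sgn}D_{j+1,j+3}=(-1)^{j+1}\varepsilon=(-1)^i\varepsilon$, which is \eqref{eq:star}.
\end{proof}

For hexagons this settles everything, and what we saw in the family $H_\tau$ is true in general.

\begin{proposition}\label{prop:handed}
There is a constant $c\in\{\pm1\}$ such that for every hexagon of type $R$ (resp.\ $L$) the numbers $D_{14},D_{25},D_{36}$ are nonzero and all have sign $c$ (resp.\ $-c$).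
\end{proposition}

\begin{proof}
Since $b(R)=b(L)=2$, Lemma~\ref{lem:positivity} applies with $m=3$. By Lemma~\ref{lem:three} the $D_{i,i+3}$ do not vanish on trefoil hexagons. So $\sum_{i=1}^3\operatorname{sgn}D_{i,i+3}$ is locally constant there. By \eqref{eq:ops} it is invariant under shifts and reversal, since these permute the three pairs of opposite edges, and it is clearly invariant under orientation-preserving rigid motions. So it descends to a locally constant function on the trefoil part of the double quotient. By (F5) this function is constant on each of the types $R$ and $L$. A reflection exchanges the two types and changes the signs of all $D_{i,i+3}$. So it suffices to know one trefoil hexagon with all three signs equal: then the sum is $3$ on one type and $-3$ on the other, which forces all three signs to be equal on every trefoil hexagon. By \eqref{eq:hexD} and Proposition~\ref{prop:hexagon}, $H_\tau$ with $0<\tau<\pi/12$ is such a hexagon.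
\end{proof}

For octagons, the two determinants in \eqref{eq:star} are $D_{i-1,i+3}$ and $D_{i,i+4}$. They belong to opposite edges, about which nothing is known so far.

\section{Opposite edges of an octagon}\label{sec:opposite}

If the lines through opposite edges $1$ and $5$ of an octagon meet, there need not be an intersection of the edges, and the argument of Lemma~\ref{lem:three} has nothing to hold on to. But now the two lines span a plane, and this plane cuts the octagon into two hexagons. Their handedness can be compared by Proposition~\ref{prop:handed}.

\begin{proposition}\label{prop:opposite}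
Let $K$ be a knot with $b(K)\ge3$. If some octagon of type $K$ has $D_{i,i+4}=0$ for some $i$, then $K=R\#R$ or $K=L\#L$. In particular, $D_{i,i+4}\ne0$ for all $i$ on every octagon that is a square knot.
\end{proposition}

\begin{proof}
Let $P=(v_1,\dots,v_8)$ have type $K$, and let $D_{i,i+4}=0$; after a shift, $i=1$. Lemma~\ref{lem:positivity} applies with $m=4$; put $\varepsilon=\varepsilon(P)$. In particular $f_1,f_5$ are independent, and lines $1$ and $5$ span a plane $\Pi$.

\emph{The cut.} Put $u_0=-\varepsilon f_1\times f_5$, and let $h$ be the height function $\langle u_0,\cdot\rangle$, normalized so that $h=0$ on $\Pi$. By Lemma~\ref{lem:positivity}, $\langle u_0,f_k\rangle=-\varepsilon\det(f_1,f_5,f_k)$ is positive for $k=2,3,4$ and negative for $k=6,7,8$. As $e_k=(-1)^kf_k$ and $v_1,v_2,v_5,v_6\in\Pi$, we get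
\begin{align*}
h(v_3)&=\langle u_0,f_2\rangle>0, & h(v_4)&=-\langle u_0,f_4\rangle<0,\\
h(v_7)&=\langle u_0,f_6\rangle<0, & h(v_8)&=-\langle u_0,f_8\rangle>0.
\end{align*}
So along $P$ the height is $0,0,+,-,0,0,-,+$ at $v_1,\dots,v_8$. The set $P\cap\Pi$ consists of edge $1$, edge $5$, an interior point $Y_3$ of edge $3$ and an interior point $Y_7$ of edge $7$, and these four sets are pairwise disjoint. Fix a small $\eta>0$; finitely many smallness conditions will be imposed on it. Replace $v_1,v_2$ by $v_1+\eta u_0,v_2+\eta u_0$, and $v_5,v_6$ by $v_5-\eta u_0,v_6-\eta u_0$. The polygon stays embedded and of type $K$, and now it meets $\Pi$ exactly in $Y_3$ and $Y_7$, transversally. By (F3), $K=K_+\#K_-$, where $K_\pm$ is represented by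
\[
\begin{aligned}
H_+&=(Y_7,\ v_8,\ v_1+\eta u_0,\ v_2+\eta u_0,\ v_3,\ Y_3),\\
H_-&=(Y_3,\ v_4,\ v_5-\eta u_0,\ v_6-\eta u_0,\ v_7,\ Y_7).
\end{aligned}
\]
These hexagons are embedded, because the open arcs lie strictly on one side of $\Pi$ and the closing segment lies in $\Pi$.

\emph{Both halves are trefoils.} By Lemma~\ref{lem:seven}, $b(K_\pm)\le2$; by (F1), $b(K_+)+b(K_-)-1=b(K)\ge3$. So $b(K_+)=b(K_-)=2$, and both factors are nontrivial. If $K$ is the square knot, then $\{K_+,K_-\}=\{R,L\}$ by unique factorization. For general $K$ we use the theorem of Randell that the only nontrivial knots with polygon index at most $6$ are the trefoils. In either case $K_+$ and $K_-$ are trefoils, and it remains to show that they have \emph{equal} handedness. For the square knot this is a contradiction, and in general it gives $K\in\{R\#R,L\#L\}$.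

\emph{Positivity of the halves.} Put $y=Y_7-Y_3$, a vector parallel to $\Pi$. We label the edges of $H_+$ by $7,\dots,12$ and those of $H_-$ by $3,\dots,8$, in the order of the lists above. The labels are taken modulo $6$, so their parity is meaningful. The edge vectors are as follows, where $\sim$ means ``is a positive multiple of''.
\begin{align*}
H_+:&\quad h_7\sim e_7,\quad h_8=e_8+\eta u_0,\quad h_9=e_1,\quad h_{10}=e_2-\eta u_0,\quad h_{11}\sim e_3,\quad h_{12}=y;\\
H_-:&\quad h_3\sim e_3,\quad h_4=e_4-\eta u_0,\quad h_5=e_5,\quad h_6=e_6+\eta u_0,\quad h_7\sim e_7,\quad h_8=-y.
\end{align*}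
The labels are chosen so that each edge inherited from $P$ keeps its parity; for example, label $9$ stands for edge $1$, and the alternating vector of $H_+$ there is $-e_1=f_1$. Since $b(K_\pm)=2$, Lemma~\ref{lem:positivity} with $m=3$ applies to both hexagons. For small $\eta$ the common sign for $H_+$, read off from labels $7,8,9$, is $\operatorname{sgn}\det(f_7,f_8,f_1)=\varepsilon$. For $H_-$, read off from labels $3,4,5$, it is $\operatorname{sgn}\det(f_3,f_4,f_5)=\varepsilon$. We use this for triples that contain the closing edge:
\begin{itemize}
\item for $H_+$ the cyclically ordered triple $(9,12,7)$ gives $\operatorname{sgn}\det(f_1,y,f_7)=\varepsilon$;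
\item for $H_-$ the cyclically ordered triple $(5,7,8)$ gives $\operatorname{sgn}\det(f_5,f_7,-y)=\varepsilon$, that is, $\operatorname{sgn}\det(f_5,y,f_7)=\varepsilon$.
\end{itemize}
The vectors $f_1,f_5,y$ are orthogonal to $u_0$, so only the component of $f_7$ along $u_0$ matters:
\[
\det(f_*,y,f_7)=\frac{\langle u_0,f_7\rangle}{|u_0|^2}\,\det(f_*,y,u_0)\qquad(*=1,5),
\]
and $\langle u_0,f_7\rangle<0$. So $\det(f_1,y,u_0)$ and $\det(f_5,y,u_0)$ \emph{both have sign $-\varepsilon$}. In particular $e_1,y$ span the directions of $\Pi$, and so do $e_5,y$.

\emph{Handedness of the halves.} By Proposition~\ref{prop:handed} it can be read off from one pair of opposite edges in each hexagon. We take the closing edge and the edge opposite to it, with labels $9,12$ in $H_+$ and $5,8$ in $H_-$. The vector from $v_1+\eta u_0$ on line $9$ to $Y_3$ on line $12$ is $-\eta u_0$ modulo $\operatorname{span}(e_1,y)$. The vector from $v_5-\eta u_0$ on line $5$ to $Y_7$ on line $8$ is $+\eta u_0$ modulo $\operatorname{span}(e_5,y)$. Since $e_1=-f_1$ and $e_5=-f_5$,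
\begin{align*}
D_{9,12}(H_+)&=\det(e_1,\,y,\,-\eta u_0)=\eta\det(f_1,y,u_0),\\
D_{5,8}(H_-)&=\det(e_5,\,-y,\,\eta u_0)=\eta\det(f_5,y,u_0).
\end{align*}
These have the same sign, so $K_+$ and $K_-$ have the same handedness.
\end{proof}

\section{The invariant}\label{sec:invariant}

Call a knot \emph{admissible} if its bridge number is at least $3$ and it is neither $R\#R$ nor $L\#L$. The square knot is admissible. (A reader interested only in Theorem~\ref{thm:main} may replace ``admissible'' by ``square'' everywhere; then Randell's theorem is not needed.) On octagons of admissible type, $\varepsilon$ is defined and locally constant by Lemma~\ref{lem:positivity}, and the $D_{i,i+4}$ do not vanish by Proposition~\ref{prop:opposite}. Hence their signs are locally constant. We single out the sign pattern for which condition \eqref{eq:star} holds. Let $\mathcal S\subset\mathcal Geo^{(8)}$ be the set of octagons of admissible type with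
\begin{equation}\label{eq:S}
(-1)^i\,\varepsilon\,D_{i,i+4}>0\qquad\text{for all }i\in\mathbb Z/8 .
\end{equation}
Since the knot type is locally constant as well, $\mathcal S$ is open and closed in $\mathcal Geo^{(8)}$.

\begin{proposition}\label{prop:r}
On $\mathcal S$ all $D_{i,i+3}$ are nonzero. So $r_i=\operatorname{sgn}D_{i,i+3}$ $(i\in\mathbb Z/8)$ is locally constant on $\mathcal S$.
\end{proposition}

\begin{proof}
Let $j=i+3$. By \eqref{eq:S}, $D_{i-1,j}=D_{i-1,i+3}$ has sign $(-1)^{i-1}\varepsilon=(-1)^j\varepsilon$, and $D_{i,j+1}=D_{i,i+4}$ has sign $(-1)^i\varepsilon$. This is \eqref{eq:star}, and Lemma~\ref{lem:three} applies.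
\end{proof}

On $\mathcal S$ we now have nine locally constant signs, $\varepsilon$ and $r_1,\dots,r_8$, and look for a function of them that is invariant under relabeling and changes sign under reflection. The sign $\varepsilon$ alone is not enough: it changes under reflection, but also under a shift. The sum $\sum_ir_i$, which is the analogue of what we used for hexagons, does have the required symmetries, but for the octagon constructed below it vanishes, as four of the signs are positive and four negative. A quadratic form in the $r_i$ does not change under reflection; so if it changes sign under both a shift and a reversal, as $\varepsilon$ does, then its product with $\varepsilon$ is what we want. For $P\in\mathcal S$ define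
\[
Q=\sum_{i\in\mathbb Z/8}(-1)^i\,r_i\,r_{i+3},\qquad \Lambda(P)=\varepsilon\,Q .
\]
The factor $(-1)^i$ takes care of the shift, and the oddness of the difference $3$ takes care of the reversal. In our example the crossings with indices $i$ and $i+3$ are neighbors in the braid word, and $Q$ compares their signs.

\begin{proposition}\label{prop:Lambda}
$\Lambda$ is locally constant on $\mathcal S$. Both $\mathcal S$ and $\Lambda$ are invariant under $\mathbb D_8$ and under orientation-preserving rigid motions. If $P\in\mathcal S$, then its mirror image $P^*$ lies in $\mathcal S$, and $\Lambda(P^*)=-\Lambda(P)$.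
\end{proposition}

\begin{proof}
Local constancy follows from Proposition~\ref{prop:r}, and invariance under rigid motions is clear, because they preserve all determinants. The shift and the reversal generate $\mathbb D_8$; we use \eqref{eq:ops}.

\emph{Shift.} Here $f'_i=-f_{i+1}$, so $\varepsilon'=-\varepsilon$, and $r'_i=r_{i+1}$. Then
\[
(-1)^i\varepsilon'D'_{i,i+4}=(-1)^{i+1}\varepsilon D_{i+1,i+5}>0,
\]
so \eqref{eq:S} persists. Also $Q'=\sum_i(-1)^ir_{i+1}r_{i+4}=-Q$. Hence $\Lambda'=\Lambda$.

\emph{Reversal.} Here $f'_i=f_{-i-1}$. The cyclic order of triples is reversed, so $\varepsilon'=-\varepsilon$. Moreover $D'_{i,i+3}=D_{-i-1,-i-4}$, so $r'_i=r_{-i-4}$. With $k=-i-5$ we have $D'_{i,i+4}=D_{-i-1,-i-5}=D_{k,k+4}$ and $(-1)^i=-(-1)^k$, hence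
\[
(-1)^i\varepsilon'D'_{i,i+4}=(-1)^k\varepsilon D_{k,k+4}>0,
\]
and \eqref{eq:S} persists. With $k=-i-7$,
\[
Q'=\sum_i(-1)^ir_{-i-4}\,r_{-i-7}=-\sum_k(-1)^kr_{k+3}\,r_k=-Q .
\]
Hence $\Lambda'=\Lambda$.

\emph{Reflection.} The mirror image of an admissible knot is admissible. All determinants change sign, so $\varepsilon\mapsto-\varepsilon$ and $r_i\mapsto-r_i$. Condition \eqref{eq:S} and $Q$ are unchanged, and $\Lambda\mapsto-\Lambda$.
\end{proof}

\section{A square-knot octagon with $\Lambda=-4$}\label{sec:octagon}

We imitate the hexagons $H_\tau$: start with a symmetric zigzag in which edges $k$ and $k+3$ meet for all $k$, and open up the double points by a small change. This time we change the radii. For small $\eta>0$ let $P_\eta=(v_1,\dots,v_8)$, where $v_k$ has cylindrical coordinates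
\begin{gather*}
r=\rho_k,\qquad \theta=\alpha_k=\tfrac{3\pi k}4,\qquad z=(-1)^k,\\
\rho_5=\rho_8=1+\eta,\qquad \rho_1=\rho_4=1-\eta,\qquad \rho_2=\rho_3=\rho_6=\rho_7=1 .
\end{gather*}
Throughout, $\sigma=(-1)^k$.

\subsection{The signs $r_k$}
In \eqref{eq:zigzag}, with angles measured from $\alpha_k$, the vertices $v_k,v_{k+1},v_{k+3},v_{k+4}$ have angles $0,\tfrac{3\pi}4,\tfrac\pi4,\pi$ modulo $2\pi$. So $s=\sigma$ and
\[
A=\rho_k(1,0),\quad B=\tfrac{\rho_{k+1}}{\sqrt2}(-1,1),\quad C=\tfrac{\rho_{k+3}}{\sqrt2}(1,1),\quad E=\rho_{k+4}(-1,0).
\]
Only the second coordinate of $B-C$ and the first of $E-A$ contribute, and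
\begin{equation}\label{eq:octD}
D_{k,k+3}=\sqrt2\,(-1)^k(\rho_k+\rho_{k+4})(\rho_{k+3}-\rho_{k+1}).
\end{equation}
For $k=1,\dots,8$ the difference $\rho_{k+3}-\rho_{k+1}$ is $-\eta,\eta,\eta,-\eta,\eta,-\eta,-\eta,\eta$. Hence the signs $r_k=\operatorname{sgn}D_{k,k+3}$ are
\begin{equation}\label{eq:r}
(r_1,\dots,r_8)=(+,+,-,-,-,-,+,+).
\end{equation}

\subsection{The signs of the other determinants}
Let first $\eta=0$, put $q=1/\sqrt2$ and rotate by $-\alpha_k$. Since $v_{k+4}$ and $v_{k+5}$ then have angles $\pi$ and $-\tfrac\pi4$,
\[
e_k=(-q-1,\,q,\,-2\sigma),\qquad e_{k+4}=(q+1,\,-q,\,-2\sigma),\qquad v_{k+4}-v_k=(-2,0,0),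
\]
and
\[
D_{k,k+4}=-2\bigl(q\cdot(-2\sigma)-(-2\sigma)(-q)\bigr)=8\sigma q=4\sqrt2\,(-1)^k.
\]
The vector $f_k=\sigma e_k$ has height $-2$. Its horizontal part $g_k$ (before the rotation) has constant length, and its angle increases by $\tfrac{3\pi}4+\pi\equiv-\tfrac\pi4$ when $k$ increases by one. So $g_1,\dots,g_8$ are the vertices of a regular octagon, traversed clockwise, and
\[
\det(f_i,f_j,f_k)=(-2)\,(g_j-g_i)\times(g_k-g_i)>0\qquad(i<j<k).
\]
These strict inequalities persist for small $\eta>0$. So once we know that $P_\eta$ is an embedded square knot, we have $\varepsilon(P_\eta)=+1$, and \eqref{eq:S} holds; that is, $P_\eta\in\mathcal S$.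

\subsection{Embeddedness}
Along edge $k$ the angle increases strictly from $\alpha_k$ to $\alpha_k+\tfrac{3\pi}4$, and $z$ runs strictly monotonically from $\sigma$ to $-\sigma$. The total angle is $6\pi$, so $P_\eta$ winds monotonically three times around the axis. At angle $\alpha_k+\varphi$ the height on edge $k$ is
\[
\sigma(1-2t),\qquad t=\frac{\rho_k\sin\varphi}{\rho_k\sin\varphi+\rho_{k+1}\sin(\frac{3\pi}4-\varphi)},
\]
which is continuous in $(\varphi,\eta)$. At $\eta=0$ it equals $\sigma g(\varphi)$ with a strictly decreasing function $g$ on $[0,\tfrac{3\pi}4]$ that satisfies $g(\tfrac{3\pi}4-\varphi)=-g(\varphi)$. We go through the pairs of edges; Figure~\ref{fig:braid} shows the result.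
\begin{itemize}
\item \emph{Edges $k,k+1$.} Their intervals share only the angle of the common vertex.
\item \emph{Edges $k,k+4$.} The intervals $\alpha_k+[0,\tfrac{3\pi}4]$ and $\alpha_k+[\pi,\tfrac{7\pi}4]$ are disjoint modulo $2\pi$.
\item \emph{Edges $k,k+2$.} Edge $k+2$ starts at $\alpha_k-\tfrac\pi2$ modulo $2\pi$, so the overlap is $\alpha_k+[0,\tfrac\pi4]$. At $\eta=0$ the heights at $\alpha_k+\varphi$ are $\sigma g(\varphi)$ and $\sigma g(\varphi+\tfrac\pi2)$, which are different. By compactness they remain different for small $\eta$, and there is no crossing.
\item \emph{Edges $k,k+3$.} Edge $k+3$ starts at $\alpha_k+\tfrac\pi4$ modulo $2\pi$, so the overlap is $\alpha_k+[\tfrac\pi4,\tfrac{3\pi}4]$. At its left end edge $k+3$ has height $-\sigma$ and edge $k$ has height in $(-1,1)$; at its right end edge $k$ has height $-\sigma$ and edge $k+3$ has height in $(-1,1)$. One height increases and the other decreases, so there is exactly one crossing. At $\eta=0$ it is at angle $\alpha_k+\tfrac\pi2$, where the heights are $\sigma g(\tfrac\pi2)$ and $-\sigma g(\tfrac\pi4)$ and $g(\tfrac\pi2)=-g(\tfrac\pi4)$. The common height is $\sigma g(\tfrac\pi2)=-\sigma\frac{\sqrt2-1}{\sqrt2+1}$.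 The third strand at this angle is at the vertex $v_{k+6}$, since $\alpha_{k+6}\equiv\alpha_k+\tfrac\pi2$, and it has height $\sigma$.
\end{itemize}
So for small $\eta>0$ there are exactly eight crossings, one near each of the eight angles $\alpha_k+\tfrac\pi2$, which are distinct modulo $2\pi$. The two strands have different radii there, because equal radii would mean that edges $k,k+3$ meet, and then $D_{k,k+3}=0$, contrary to \eqref{eq:octD}. Hence $P_\eta$ is embedded and is a closed $3$-braid.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=1.15cm]
\begin{scope}
\clip (1.5,-1.03) rectangle (9.5,1.03);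
\foreach \s in {0,2,4,6,8} {\draw[thick] (\s,1)--(\s+3,-1);}
\foreach \s in {-1,1,3,5,7,9} {\draw[thick,dashed] (\s,-1)--(\s+3,1);}
\end{scope}
\foreach \x in {2,4,6,8} {\fill (\x,-0.333) circle (2pt);}
\foreach \x in {3,5,7,9} {\fill (\x,0.333) circle (2pt);}
\foreach \x/\k in {2/8,3/3,4/6,5/1,6/4,7/7,8/2,9/5} {\node at (\x,1.35) {$\k$};}
\node at (2,-1.4) {$a$};
\node at (3,-1.4) {$b^{-1}$};
\node at (4,-1.4) {$a^{-1}$};
\node at (5,-1.4) {$b$};
\node at (6,-1.4) {$a^{-1}$};
\node at (7,-1.4) {$b$};
\node at (8,-1.4) {$a$};
\node at (9,-1.4) {$b^{-1}$};
\end{tikzpicture}
\caption{One full turn of the octagon $P_\eta$, projected to angle (horizontal, one unit is $\pi/4$) and height (vertical, from $-1$ to $1$), with the edges drawn schematically as straight lines. Solid edges have even index and descend; dashed edges have odd index and ascend. A dot marks the crossing of edges $k$ and $k+3$; the index $k$ is written above it, and the corresponding braid letter below ($a=\sigma_1$ for the lower two strands, $b=\sigma_2$ for the upper two).}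
\label{fig:braid}
\end{figure}

\subsection{The knot type}
Write $a=\sigma_1$ and $b=\sigma_2$. At the crossing of edges $k,k+3$ the third strand is above if $k$ is even and below if $k$ is odd. So the letter is a power of $a$ for $k$ even, and a power of $b$ for $k$ odd. One of the two edges ascends and the other descends, so by Lemma~\ref{lem:crossing} the exponent is $r_k$. Since $\alpha_{k+3}\equiv\alpha_k+\tfrac\pi4$, the crossings come in the order $k=8,3,6,1,4,7,2,5$. By \eqref{eq:r} the braid word, with capitals for inverses, is
\[
W=a\,B\,A\,b\,A\,b\,a\,B .
\]
From $aba=bab$ we get $aBA=BAb$ (multiply both sides by $ab$ on the left: $abaBA=babBA=b$ and $abBAb=b$) and $baB=Aba$ (multiply by $a$ on the left: $abaB=babB=ba$). With $\sim$ for conjugate,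
\begin{align*}
W&=(aBA)\,bA\,(baB)=BAb\cdot bA\cdot Aba=BA\,b^2A^2\,ba\\
&\sim(baB)\,A\,b^2A^2=Aba\cdot A\,b^2A^2=Ab^3A^2\sim b^3A^3 .
\end{align*}
By Lemma~\ref{lem:closure}, $P_\eta$ is a square knot. As noted above, it follows that $\varepsilon(P_\eta)=+1$ and $P_\eta\in\mathcal S$.

\subsection{The value of $\Lambda$}
From \eqref{eq:r}, $(r_ir_{i+3})_{i=1,\dots,8}=(-,-,+,-,-,-,+,-)$. So
\[
Q=1-1-1-1+1-1-1-1=-4,\qquad \Lambda(P_\eta)=-4,\qquad \Lambda(P_\eta^*)=4,
\]
the last by Proposition~\ref{prop:Lambda}.

\section{Conclusion and further consequences}

\begin{proof}[Proof of Theorem~\ref{thm:main}]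
Let $K$ be the square knot. As $b(K)=3$, Lemma~\ref{lem:seven} gives $\mathfrak p(K)\ge8$, and $P_\eta$ shows $\mathfrak p(K)=8$. The quotient map
\[
\mathcal Geo^{(8)}\to\mathbb D_8\backslash\mathcal Geo^{(8)}/\mathbb R^3\rtimes SO(3)
\]
is open, since it is the quotient by an action by homeomorphisms. The set $\mathcal S$ is open and closed, and by Proposition~\ref{prop:Lambda} it is a union of fibers of this map. So its image is open and closed, and $\Lambda$ descends to a locally constant function on the image. Hence $\Lambda$ is constant on each connected component that meets the image. Since $\Lambda(P_\eta)=-4$ and $\Lambda(P_\eta^*)=4$, the classes of $P=P_\eta$ and $P^*$ lie in different components. The knot type is locally constant, so both components consist of representations of $K$, and $\mathfrak{gs}(K,8)\ge2$.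
\end{proof}

The same arguments give somewhat more.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] Although the square knot is amphichiral, its economical representation $P_\eta$ cannot be deformed through embedded octagons to its mirror image, for any relabeling of the vertices.
\item[(ii)] $\mathcal Geo^{(8)}$ has at least $16$ connected components consisting of square knots.
\item[(iii)] Let $K'$ be any knot with $b(K')\ge3$, $K'\ne R\#R$ and $K'\ne L\#L$. On octagons of type $K'$ the sign $\varepsilon$ is defined and no $D_{i,i+4}$ vanishes. On those satisfying \eqref{eq:S}, no $D_{i,i+3}$ vanishes, and $\Lambda$ is locally constant, invariant under $\mathbb D_8$ and orientation-preserving rigid motions, and changes sign under mirror image. Consequently, if $K'$ is amphichiral and has an octagon satisfying \eqref{eq:S} with $\Lambda\ne0$, then $\mathfrak p(K')=8$ and $\mathfrak{gs}(K',8)\ge2$.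
\end{enumerate}
\end{theorem}

\begin{proof}
(i) Such a deformation would give a path from the class of $P_\eta$ to that of $P_\eta^*$ in the double quotient, contrary to what was just proved.

(ii) By Proposition~\ref{prop:r}, the vector $(r_1,\dots,r_8)$ is locally constant on $\mathcal S$, and a shift of the octagon shifts it cyclically. The cyclic word \eqref{eq:r} consists of four consecutive plus signs and four consecutive minus signs, so its least period is $8$, and the eight shifts of $P_\eta$ lie in eight different components. The same holds for $P_\eta^*$, whose word is the negative of \eqref{eq:r}. The two families are separated by $\Lambda=\mp4$.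

(iii) The knot $K'$ is admissible, so the assertions about $\varepsilon$, $D_{i,i+4}$, $D_{i,i+3}$ and $\Lambda$ are Lemma~\ref{lem:positivity} (with $m=4$) and Propositions~\ref{prop:opposite}, \ref{prop:r} and~\ref{prop:Lambda}. If $K'$ is amphichiral and $P$ is an octagon of type $K'$ that satisfies \eqref{eq:S} and has $\Lambda(P)\ne0$, then $\mathfrak p(K')=8$, by Lemma~\ref{lem:seven} and the existence of $P$. Both $P$ and $P^*$ represent $K'$ and lie in $\mathcal S$, with $\Lambda(P^*)=-\Lambda(P)\ne\Lambda(P)$. As in the proof of Theorem~\ref{thm:main}, their classes lie in different components.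
\end{proof}

\begin{remark}
The exact value of $\mathfrak{gs}(R\#L,8)$ is not determined here. The knots $R\#R$ and $L\#L$ are excluded in (iii) for a visible reason: what the proof of Proposition~\ref{prop:opposite} shows is that when the lines through two opposite edges meet, the octagon splits into two trefoils of equal handedness. This is a contradiction for the square knot, but not for these two.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GS} \emph{The Geometric Shapes Of Polygonal Knots}, \texttt{https://petit.lib.yamaguchi-u.ac.jp/6699/files/163535}.
\end{thebibliography}

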